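# Undetermined Banach–Mazur games and the infinite power $X^\omega$

## 1. Baire spaces, the Banach–Mazur game, and products

All topological spaces are nonempty, and $\omega=\{0,1,2,\dots\}$.

**Definition (meager sets, Baire spaces).** A subset of a space $S$ is *nowhere dense* if every nonempty open set has a nonempty open subset that misses it. A set is *meager* in $S$ if it is a countable union of nowhere dense sets. The space $S$ is *Baire* if the intersection of any countably many dense open sets is dense.

For example, every complete metric space is Baire, by the Baire category theorem. The space $\mathbb Q$ is not Baire, because the sets $\mathbb Q\setminus\{q\}$ are dense open with empty intersection. Two elementary facts will be used freely.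

* $S$ is Baire if and only if every nonempty open subset of $S$ is nonmeager. If $U\subseteq\bigcup_kN_k$ with each $N_k$ nowhere dense, then the sets $S\setminus\overline{N_k}$ are dense open and their intersection misses $U$. Conversely, if $U\cap\bigcap_kG_k=\emptyset$ with each $G_k$ dense open, then $U\subseteq\bigcup_k(S\setminus G_k)$ is meager.
* A nonempty open subspace $W$ of a Baire space $S$ is Baire. If the sets $G_k$ are dense open in $W$, then the sets $G_k\cup(S\setminus\overline W)$ are dense open in $S$, so their intersection is dense in $S$; its trace on $W$ is $\bigcap_kG_k$.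

**Definition (sequence spaces).** Let $D$ be a discrete space. Then $D^{<\omega}$ is the set of finite sequences from $D$. For $s\in D^{<\omega}$ let $|s|$ be its length and $[s]=\{f\in D^\omega:s\subset f\}$. We write $s^\frown a$ for $s$ with the term $a$ appended. The sets $[s]$ form a base of the product topology on $D^\omega$, which is induced by the complete metric that gives distance $2^{-k}$ to two sequences that first differ at place $k$.

For $D=\{0,1\}$ this is the Cantor set. For $D=\omega_1$ the sets $[\langle\alpha\rangle]$, $\alpha<\omega_1$, are uncountably many disjoint open sets, so $\omega_1^\omega$ is not separable.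

**Definition (the game).** In the *Banach–Mazur game* $\mathrm{BM}(X,\tau)$ players ONE and TWO play innings $n=1,2,\dots$. In inning $n$, ONE chooses a nonempty open set $O_n$, and then TWO chooses a nonempty open set $T_n$, subject to
$$O_1\supseteq T_1\supseteq O_2\supseteq T_2\supseteq\cdots .$$
TWO wins the play if $\bigcap_nT_n\ne\emptyset$; otherwise ONE wins. A *strategy* for a player assigns a legal move to every finite partial play at which that player is to move. It is *winning* if the player wins every play in which the strategy is followed. For a metric space, $\mathrm{BM}(X,d)$ is the game for the topology induced by $d$. Since only the topology matters, we write $\mathrm{BM}(X)$.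

On a complete metric space TWO has a winning strategy: take a ball $T_n$ of diameter less than $1/n$ with $\overline{T_n}\subseteq O_n$. Then $\overline{T_{n+1}}\subseteq O_{n+1}\subseteq T_n$, so $\bigcap_nT_n=\bigcap_n\overline{T_n}\neq\emptyset$. On $\mathbb Q=\{q_1,q_2,\dots\}$ ONE has a winning strategy: play $O_1=\mathbb Q\setminus\{q_1\}$ and $O_{n+1}=T_n\setminus\{q_{n+1}\}$.

**Definition (undetermined game).** The game is *undetermined* if neither player has a winning strategy.

For an example, let $A\subseteq\omega_1$ be a stationary set of limit ordinals such that some stationary set of limit ordinals is disjoint from $A$. With $\omega_1$ discrete, let $X_A=\{f\in\omega_1^\omega:\sup\operatorname{ran}f\in A\}$. Section 8 recalls the terms and proves that $\mathrm{BM}(X_A)$ is undetermined.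

**Definition (products).** $d\times\rho$ denotes a metric on $X\times Y$ inducing the product topology, for instance the maximum of the two distances. $\prod_{n=1}^\infty d$ denotes a metric on $\prod_{n=1}^\infty X$ inducing the Tychonoff product topology, for instance $\sum_n2^{-n}\min(1,d(x_n,y_n))$. We write $X^\omega$ for $\prod_{n=1}^\infty X$, with points $(x_1,x_2,\dots)$, and put $X^0=\{\emptyset\}$, $X^{n+1}=X^n\times X$.

## 2. Undetermined factors and a product won by ONE

The following problem of Fleissner and Kunen appears in "Games That Involve Set Theory Or Topology" (http://www.math.ac.vn/publications/vjm/VJM_23/No.%202/M.%20Scheepers.PDF). Suppose that $\mathrm{BM}(X)$ is undetermined for the metric space $X$, but that ONE has a winning strategy on the infinite power $X^\omega$. Is there a metric space $Y$ such that $\mathrm{BM}(Y)$ is undetermined, but ONE has a winning strategy on $X\times Y$? In other words, if infinitely many copies of $X$ together help ONE, can one undetermined partner of $X$ do the same? The answer is yes, in ZFC.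

**Theorem 1.** Let $X$ be a metric space such that neither player has a winning strategy in $\mathrm{BM}(X)$ and ONE has a winning strategy in $\mathrm{BM}(X^\omega)$. Then there is a metric space $Y$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$ but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$. Moreover, $Y$ can be taken to be a subspace of $D^\omega\times X^n$ for some $n<\omega$ and some discrete $D$.

## 3. From strategies to category

We first remove the games from the problem.

**Lemma 2 (Oxtoby).** ONE has a winning strategy in $\mathrm{BM}(S)$ if and only if $S$ is not Baire.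

*Proof.* **Step 1: a strategy from a failure of Baireness.** If $S$ is not Baire, there are a nonempty open $U$ and dense open $G_1,G_2,\dots$ with $U\cap\bigcap_nG_n=\emptyset$. ONE wins by playing $O_1=U\cap G_1$ and $O_{n+1}=T_n\cap G_{n+1}$, since then $\bigcap_nT_n\subseteq\bigcap_nO_n=\emptyset$.

**Step 2: a tree of plays from a strategy.** The aim is to arrange plays so that each point of $O_1$ determines at most one of them. Let $\sigma$ be a winning strategy for ONE with first move $O_1$. We define sets $\mathcal P_n$ of partial plays $\langle O_1,T_1,\dots,O_n\rangle$ according to $\sigma$, such that the last moves of distinct members of $\mathcal P_n$ are disjoint and the union $H_n$ of these last moves is dense in $O_1$.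

Let $\mathcal P_1=\{\langle O_1\rangle\}$. Given $p\in\mathcal P_n$ with last move $O$, let $\mathcal T_p$ be a maximal family of nonempty open $T\subseteq O$ whose responses $\sigma(p^\frown T)\subseteq T$ are pairwise disjoint for distinct $T$. The union of these responses is dense in $O$. Otherwise some nonempty open $T\subseteq O$ misses it. Then $T\notin\mathcal T_p$, because the response to $T$ is a nonempty subset of $T$; this response is disjoint from all the others, so $T$ could be added to $\mathcal T_p$. Put
$$\mathcal P_{n+1}=\{p^\frown T^\frown\sigma(p^\frown T):p\in\mathcal P_n,\ T\in\mathcal T_p\}.$$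
The last moves are again disjoint, and $H_{n+1}$ is dense in each last move of $\mathcal P_n$, hence dense in $H_n$, hence in $O_1$.

**Step 3: the sets $H_n$ have no common point.** Let $x\in\bigcap_nH_n$. For each $n$ there is a unique $p_n\in\mathcal P_n$ whose last move contains $x$. The play $p_{n+1}$ extends some $p'\in\mathcal P_n$, whose last move also contains $x$, so $p'=p_n$. Thus the union of the $p_n$ is a play according to $\sigma$ in which every $O_n$ contains $x$. Since $O_{n+1}\subseteq T_n$, every $T_n$ contains $x$, and TWO wins this play, which is impossible. So $\bigcap_nH_n=\emptyset$, and $O_1=\bigcup_n(O_1\setminus H_n)$ is a nonempty open meager set. Hence $S$ is not Baire. $\square$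

**Lemma 3.** If $X$ is Baire and TWO has a winning strategy $\tau$ in $\mathrm{BM}(Y)$, then $X\times Y$ is Baire.

*Proof.* If not, Lemma 2 gives a winning strategy $\sigma$ for ONE in $\mathrm{BM}(X\times Y)$. We turn it into one on $X$. When $\sigma$ plays $O_n$, ONE picks (by a fixed choice function) a nonempty open box $A_n\times B_n\subseteq O_n$ and plays $A_n$ in $\mathrm{BM}(X)$. TWO answers some $T_n\subseteq A_n$. Let $C_n\subseteq B_n$ be the answer of $\tau$ to $B_1,\dots,B_n$, and let TWO's move in the product game be $T_n\times C_n$. Since $A_{n+1}\times B_{n+1}\subseteq O_{n+1}\subseteq T_n\times C_n$, we have $A_{n+1}\subseteq T_n$ and $B_{n+1}\subseteq C_n$, so all moves are legal. As $\sigma$ wins, $\bigcap_nT_n\times\bigcap_nC_n=\emptyset$. As $\tau$ wins, $\bigcap_nC_n\ne\emptyset$. So $\bigcap_nT_n=\emptyset$, and ONE wins on $X$, against Lemma 2. $\square$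

**Lemma 4.** Let $X,Y$ be Baire with $X\times Y$ not Baire. Then neither player has a winning strategy in $\mathrm{BM}(X)$ or in $\mathrm{BM}(Y)$, and ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.

*Proof.* The statements about ONE are Lemma 2. If TWO had a winning strategy on $X$ or on $Y$, then the product would be Baire by Lemma 3, used with the roles of the factors exchanged in the first case. $\square$

So the task is this: given a Baire metrizable $X$ with $X^\omega$ not Baire, find a Baire metrizable $Y$ with $X\times Y$ not Baire.

## 4. Finite powers, and why $Y=X^\omega$ is no use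

If some finite power of $X$ is not Baire, let $n\ge2$ be least with $X^n$ not Baire. Then $Y=X^{n-1}$ is Baire and $X\times Y\cong X^n$ is not, so Lemma 4 finishes. (To match the last sentence of Theorem 1, multiply by $D^\omega$ with $D$ a one-point space.)

There remains the case that all finite powers are Baire and $X^\omega$ is not. Since $X^\omega\cong X\times X^\omega$, one is tempted by $Y=X^\omega$. But this $Y$ is itself not Baire, so ONE wins on $Y$ already. Deleting finitely many coordinates leaves another copy of $X^\omega$; there is no first bad stage.

So we argue by contraposition. Assume that $X\times Y$ is Baire for all relevant Baire $Y$, and try to prove that $X^\omega$ is Baire. Given dense open sets $G_k\subseteq X^\omega$, we want to pick a point of their intersection one coordinate at a time. The danger is that a careless choice of $x_1,\dots,x_n$ makes it impossible to continue. We need a condition on $(x_1,\dots,x_n)$ that says that no harm has been done yet.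

## 5. Countable elementary submodels and generic points

**Elementary submodels.** For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has fewer than $\theta$ elements. Let $a$ be a tuple of spaces, with their topologies. We call $\theta$ *suitable* for $a$ if it is regular and
$$\theta>\beth_\omega(|\mathrm{trcl}(a)|+\aleph_0).$$
Then all sets obtained from $a$ and $\omega$ by finitely many products, countable powers, products over a given index set, and power sets lie in $H(\theta)$, and so do the sequences and families used below. The statements to which we apply elementarity have quantifiers ranging over such sets, so they mean the same in $H(\theta)$ and in the universe. Since $\beth_\omega(\beth_k(\kappa))=\beth_\omega(\kappa)$ for finite $k$, a $\theta$ suitable for $a$ is suitable for all spaces obtained from $a$ in this way.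

From now on $\theta$ is suitable for the spaces under discussion, and $N\prec H(\theta)$ means that $N$ is a *countable* elementary submodel: every first-order formula with parameters from $N$ holds in $N$ exactly when it holds in $H(\theta)$. Such $N$ containing any given finitely many elements exist by the Löwenheim–Skolem theorem. We use the following standard consequences.

* If $P\in H(\theta)$ is definable in $H(\theta)$ from parameters in $N$, then $P\in N$. If a statement $\exists v\,\varphi(v)$ with parameters in $N$ holds in $H(\theta)$, it has a witness in $N$.
* $\omega\subseteq N$, and finite subsets of $N$ and finite sequences of members of $N$ belong to $N$.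
* If $P\in N$ is countable, then $P\subseteq N$: if $P\ne\emptyset$, there is a surjection $e:\omega\to P$ in $N$, and each $e(k)$ is in $N$.
* If $I\in N$ is infinite, then $I\cap N$ is infinite. If it were finite it would belong to $N$, and by elementarity some element of $I\setminus(I\cap N)$ would be in $N$.

For example, $\omega_1\in N$ (if $\theta>\omega_1$), while $N\cap\omega_1$ is a *countable ordinal*: if $\alpha\in N\cap\omega_1$, then $\alpha$ is countable, so $\alpha\subseteq N$. Thus $\omega_1\not\subseteq N$.

**Notation.** $\mathcal O(S)$ is the set of nonempty open subsets of $S$. $\mathfrak A(S)$ is the set of maximal families of pairwise disjoint members of $\mathcal O(S)$. If $\mathcal A\in\mathfrak A(S)$, then $\bigcup\mathcal A$ is dense, by maximality. For example, $\{[s]:s\in D^n\}\in\mathfrak A(D^\omega)$ for each $n$.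

**Definition (generic point).** Let $S\in N\prec H(\theta)$. A point $z\in S$ is *$N$-generic (for $S$)* if for every $\mathcal A\in N\cap\mathfrak A(S)$ there is $A\in\mathcal A\cap N$ with $z\in A$.

Note the demand $A\in N$.

*Discrete $S$.* Here the $N$-generic points are exactly the points of $S\cap N$. The family of all singletons is in $N\cap\mathfrak A(S)$, so genericity of $z$ gives $\{z\}\in N$, hence $z\in N$. Conversely, if $z\in N$ and $\mathcal A\in N\cap\mathfrak A(S)$, then $\mathcal A$ is a partition of $S$, and the member containing $z$ is definable from $\mathcal A$ and $z$, so it lies in $N$. If $S$ is uncountable, a point $z\notin N$ lies in every dense open set (there is only $S$), yet it is not generic.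

*The real line.* Each $\mathcal A\in N\cap\mathfrak A(\mathbb R)$ is countable, so $\mathcal A\subseteq N$. Hence a real that lies in every dense open set belonging to $N$ is $N$-generic; the converse is contained in Lemma 5. No $r\in N\cap\mathbb R$ is generic, because $\mathbb R\setminus\{r\}\in N$.

*The plane.* A pair of generic points need not be generic. A point $(x,x)\in\mathbb R^2$ is never $N$-generic, because the complement of the diagonal is a dense open set in $N$ (Lemma 5).

The next lemma is how genericity is used.

**Lemma 5.** Let $z$ be $N$-generic for $S$. Let $\mathcal V\in N$, $\mathcal V\subseteq\mathcal O(S)$, be such that every nonempty open subset of $S$ includes a member of $\mathcal V$. Then $z\in V$ for some $V\in\mathcal V\cap N$. In particular $z$ lies in every dense open $G\subseteq S$ with $G\in N$.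

*Proof.* By elementarity take $\mathcal A\in N$ that is a maximal disjoint subfamily of $\mathcal V$. Then $\mathcal A\in\mathfrak A(S)$: a nonempty open set disjoint from all members of $\mathcal A$ would include a member of $\mathcal V$ disjoint from all of them. Genericity gives $A\in\mathcal A\cap N\subseteq\mathcal V\cap N$ with $z\in A$. For the last part use $\mathcal V=\{V\in\mathcal O(S):V\subseteq G\}$, which is in $N$. $\square$

Do generic points exist? In a Baire space they do, for some $N$. The proof does not fix $N$ first: the model is itself coded by a point of a Baire space.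

**Lemma 6.** Let $S$ be Baire, $q\in\mathcal O(S)$ and $a\in H(\theta)$. There are a countable $N\prec H(\theta)$ with $a\in N$ and a point $z\in q$ such that each $\mathcal A\in N\cap\mathfrak A(S)$ has a member $A\in N$ with $z\in A$.

*Proof.* **Step 1: a Baire space of pairs (candidate for $N$, candidate for $z$).** Let $H=H(\theta)$ be discrete. TWO wins $\mathrm{BM}(H^\omega)$ by playing in inning $n$ some $[s_n]$ with $|s_n|\ge n$: the $s_n$ extend one another, and their union is in every $[s_n]$. By Lemma 3, $H^\omega\times S$ is Baire. A point $(g,z)$ stands for the set $\operatorname{ran}g$ and the point $z$.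

**Step 2: dense open sets forcing elementarity.** For each formula $\varphi$ and indices $i_1,\dots,i_l$ consider the set of $(g,z)$ such that, if $H\models\exists v\,\varphi(v,g(i_1),\dots,g(i_l))$, then $H\models\varphi(g(j),g(i_1),\dots,g(i_l))$ for some $j$. It is open, because membership is decided by finitely many values of $g$. It is dense: given $[s]\times V$, extend $s$ beyond all the indices, and append a witness $v$ if there is one.

**Step 3: dense open sets forcing genericity.** For each $k$ consider the set of $(g,z)$ such that, if $g(k)\in\mathfrak A(S)$, then $z\in g(j)\in g(k)$ for some $j$. It is open, because $g(j)\in g(k)\in\mathfrak A(S)$ makes $g(j)$ an open set, and the values of $g$ are locally constant. It is dense: given $[s]\times V$, we may assume $|s|>k$. If $s(k)\notin\mathfrak A(S)$, all of $[s]\times V$ is in the set. Otherwise some $A\in s(k)$ meets $V$, and $[s^\frown A]\times(V\cap A)$ is in the set.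

**Step 4: one point in all of them.** These are countably many sets, so there is $(g,z)$ in all of them and in $[\langle a\rangle]\times q$. Let $N=\operatorname{ran}g$. It is countable and contains $a=g(0)$. The Tarski–Vaught criterion says that $N\prec H$ if every existential statement true in $H$ with parameters in $N$ has a witness in $N$; this is Step 2. Step 3 says that $z$ is as required. $\square$

## 6. Generic tuples that extend, and Baireness of $X^\omega$

**Definition (extension property).** A pair of spaces $(Z,X)$ has the *extension property* if for every $N\prec H(\theta)$ with $Z,X\in N$ ($\theta$ suitable for $(Z,X)$), every $N$-generic $z\in Z$ and every $p\in N\cap\mathcal O(X)$, there is $x\in p$ such that $(z,x)$ is $N$-generic for $Z\times X$.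

For example, if $X$ is discrete, every pair $(Z,X)$ has it. Choose $x\in p\cap N$. Given $\mathcal A\in N\cap\mathfrak A(Z\times X)$, the family of those $V\in\mathcal O(Z)$ with $V\times\{x\}\subseteq A$ for some $A\in\mathcal A$ is in $N$. Every nonempty open $V_0\subseteq Z$ includes a member, since some $A\in\mathcal A$ meets the open set $V_0\times\{x\}$. Lemma 5 gives such a $V\in N$ with $z\in V$. By elementarity some $A\in\mathcal A\cap N$ has $V\times\{x\}\subseteq A$, and $(z,x)\in A$.

The purpose of the notion is the next lemma.

**Lemma 7.** If $(X^n,X)$ has the extension property for every $n\ge0$, then $X^\omega$ is Baire.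

*Proof.* Let $U\subseteq X^\omega$ be nonempty open and $G_0,G_1,\dots\subseteq X^\omega$ dense open. We need a point of $U\cap\bigcap_kG_k$. Take $N\prec H(\theta)$, $\theta$ suitable for $X$, with $X,U,(G_k)_k\in N$. For $t\in\mathcal O(X)^m$ let $[t]=\{x\in X^\omega:x_i\in t_i,\ 1\le i\le m\}$.

**Step 1: what the recursion must maintain.** The boxes steer into $U$ and the $G_n$, and genericity keeps the coordinates chosen so far harmless. We construct points $x_1,x_2,\dots\in X$ and finite sequences $t^n=(t^n_1,\dots,t^n_{m_n})\in N$ of members of $\mathcal O(X)$ such that
$$[t^0]\subseteq U,\quad m_{n+1}\ge\max(m_n,n+1),\quad t^{n+1}_i\subseteq t^n_i\ (i\le m_n),\quad [t^{n+1}]\subseteq G_n,\tag{1}$$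
$$(x_1,\dots,x_n)\text{ is }N\text{-generic for }X^n,\quad\text{and } x_i\in t^n_i\ (1\le i\le n).\tag{2}$$
For $n=0$, elementarity gives $t^0\in N$ with $[t^0]\subseteq U$. The unique point of $X^0$ is $N$-generic, because $\mathfrak A(X^0)=\{\{X^0\}\}$.

**Step 2: shrinking the box into $G_n$ without losing $x_1,\dots,x_n$.** Let $\bar x=(x_1,\dots,x_n)$ and $T=t^n_1\times\dots\times t^n_n$; this makes sense because $m_n\ge n$. Then $T\in N$ and $\bar x\in T$. Let $\mathcal V$ be the set of $V\in\mathcal O(X^n)$ such that either $V\cap T=\emptyset$, or there are $m\ge\max(m_n,n+1)$ and $r\in\mathcal O(X)^m$ with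
$$V\subseteq r_1\times\dots\times r_n,\qquad r_i\subseteq t^n_i\ (i\le m_n),\qquad[r]\subseteq G_n.\tag{3}$$
All parameters are in $N$, so $\mathcal V\in N$.

Every $V'\in\mathcal O(X^n)$ includes a member of $\mathcal V$. If $V'\cap T=\emptyset$, then $V'\in\mathcal V$. Otherwise $\{x\in[t^n]:(x_1,\dots,x_n)\in V'\}$ is open, and it is nonempty, because a point of $V'\cap T$ can be continued with coordinates from $t^n_{n+1},\dots,t^n_{m_n}$ and then arbitrarily. So its intersection with the dense open set $G_n$ is a nonempty open set and includes some $[r]$ with $r\in\mathcal O(X)^m$. We may take $m\ge\max(m_n,n+1)$, adding coordinates equal to $X$ if necessary. Since $\emptyset\neq[r]\subseteq[t^n]$, we get $r_i\subseteq t^n_i$ for $i\le m_n$. Every point of $r_1\times\dots\times r_n$ is the initial part of a point of $[r]$, so $V=r_1\times\dots\times r_n\subseteq V'$, and $V\in\mathcal V$.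

By Lemma 5, $\bar x\in V$ for some $V\in\mathcal V\cap N$. As $\bar x\in V\cap T$, the second alternative holds for $V$, and by elementarity there is $r\in N$ with (3). Put $t^{n+1}=r$. Then (1) holds, and $x_i\in t^{n+1}_i$ for $i\le n$.

**Step 3: the new coordinate.** We have $r_{n+1}\in N\cap\mathcal O(X)$. The extension property of $(X^n,X)$ with $z=\bar x$, $p=r_{n+1}$ gives $x_{n+1}\in r_{n+1}=t^{n+1}_{n+1}$ with $(x_1,\dots,x_{n+1})$ $N$-generic. So (2) holds for $n+1$.

**Step 4: the limit point lies in every box.** Let $x=(x_1,x_2,\dots)$, and let $i\le m_n$. If $i\le n$, then $x_i\in t^n_i$ by (2). If $i>n$, then $x_i\in t^i_i\subseteq t^n_i$ by (2) and (1). So $x\in\bigcap_n[t^n]\subseteq U\cap\bigcap_nG_n$. $\square$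

So if $X^\omega$ is not Baire, the extension property fails for some pair $(X^n,X)$: the obstruction now sits at a finite stage. It remains to turn such a failure into a space $Y$.

## 7. Sections over a generic point, and second countable $X$

When does the extension property hold? The direct attempt is as follows. Fix $N$, an $N$-generic $z\in Z$, and $p\in N\cap\mathcal O(X)$. For $\mathcal A\in N\cap\mathfrak A(Z\times X)$ put
$$G_{\mathcal A}=\{x\in X:(z,x)\in A\text{ for some }A\in\mathcal A\cap N\}.\tag{4}$$
These are countably many open subsets of $X$, and we want a point of $p\cap\bigcap_{\mathcal A}G_{\mathcal A}$.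

**Lemma 8.** $G_{\mathcal A}$ meets every $O\in N\cap\mathcal O(X)$.

*Proof.* The set $\mathcal V$ of all $V\in\mathcal O(Z)$ such that $V\times O'\subseteq A$ for some $A\in\mathcal A$ and some nonempty open $O'\subseteq O$ is in $N$. Every $V_0\in\mathcal O(Z)$ includes a member of $\mathcal V$, because some $A\in\mathcal A$ meets $V_0\times O$. By Lemma 5, $z\in V$ for some $V\in\mathcal V\cap N$, and by elementarity there are witnesses $A,O'\in N$ for $V$. Then $\{z\}\times O'\subseteq A$, so $O'\subseteq G_{\mathcal A}\cap O$. $\square$

*The second countable case.* If $X$ is Baire and has a countable base, then $N$ contains a countable base $\mathcal B$ as an element, hence $\mathcal B\subseteq N$. By Lemma 8 each $G_{\mathcal A}$ is dense, and as $X$ is Baire there is $x\in p\cap\bigcap_{\mathcal A}G_{\mathcal A}$. So the extension property holds for every $Z$, and $X^\omega$ is Baire by Lemma 7. In particular no separable metric space satisfies the hypothesis of Theorem 1.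

*Where the attempt stops.* Without a countable base, Lemma 8 controls $G_{\mathcal A}$ only on the countably many open sets that belong to $N$. The set $G_{\mathcal A}$ need not be dense in $X$, and Baireness of $X$ says nothing about $\bigcap_{\mathcal A}G_{\mathcal A}$. The next section shows that this loss is real.

## 8. Spaces built from disjoint stationary sets

Recall that $C\subseteq\omega_1$ is *club* if it is unbounded and contains the supremum of each of its nonempty countable subsets. A set $A\subseteq\omega_1$ is *stationary* if it meets every club. The set of countable limit ordinals is club, for example, so it is stationary. By Solovay's theorem on splitting stationary sets it includes two disjoint stationary sets $A,A'$. With $\omega_1$ discrete, put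
$$X_A=\{f\in\omega_1^\omega:\sup\operatorname{ran}f\in A\},$$
and define $X_{A'}$ similarly. The space $X_A$ is dense in $\omega_1^\omega$: given $s\in\omega_1^{<\omega}$, take $\alpha\in A$ above all values of $s$, which is possible because $A$ is unbounded, and continue $s$ by a sequence cofinal in $\alpha$, which exists because $\alpha$ is a countable limit ordinal. Likewise $X_{A'}$ is dense.

**Proposition 9.** $X_A^\omega$ and $X_A$ are Baire, and likewise for $A'$, but $X_A\times X_{A'}$ is not Baire.

*Proof.* **Step 1: choosing $N$ with $N\cap\omega_1\in A$.** Let $E=(\omega_1^\omega)^\omega$. Since $X_A^\omega$ is dense in $E$, every dense open subset of $X_A^\omega$ is the trace of an open subset of $E$ that is dense in $E$. So let $G_k\subseteq E$ ($k<\omega$) be dense open and $U\subseteq E$ nonempty open; we find a point of $X_A^\omega\cap U\cap\bigcap_kG_k$. Build a continuous increasing chain $(N_\alpha)_{\alpha<\omega_1}$ of countable elementary submodels containing $U$ and $(G_k)_k$, with $N_\alpha\in N_{\alpha+1}$. The ordinals $N_\alpha\cap\omega_1$ are strictly increasing, because $N_\alpha\cap\omega_1\in N_{\alpha+1}$, and they are continuous in $\alpha$. So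 they form a club. Hence some $N=N_\alpha$ has $\delta=N\cap\omega_1\in A$. Let $\delta_0\le\delta_1\le\cdots$ be cofinal in $\delta$.

**Step 2: a point all of whose coordinates have supremum $\delta$.** For $\vec s=(s_1,\dots,s_m)$ with $s_i\in\omega_1^{<\omega}$ let $[\vec s]=\{(f_i)_{i\ge1}\in E:s_i\subset f_i\text{ for }i\le m\}$. By elementarity choose $\vec s^{\,0}\in N$ with $[\vec s^{\,0}]\subseteq U$. Given $\vec s^{\,k}\in N$, choose in $N$ an $\vec r$ with at least $k+1$ entries, $[\vec r]\subseteq[\vec s^{\,k}]\cap G_k$, and each $r_i$ extending $s^k_i$ where the latter is defined. Append the value $\delta_k\in N$ to each entry of $\vec r$ to get $\vec s^{\,k+1}\in N$.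

Each $i$ is eventually the index of an entry, and from then on that entry grows at every step, so $f_i=\bigcup_ks^k_i\in\omega_1^\omega$. All values of $f_i$ lie in $N\cap\omega_1=\delta$, and $f_i$ takes the value $\delta_k$ for all large $k$. So $\sup\operatorname{ran}f_i=\delta\in A$ for every $i$. Thus $(f_i)_i\in X_A^\omega\cap U\cap\bigcap_kG_k$, and $X_A^\omega$ is Baire.

**Step 3: from the power to $X_A$.** The projection $X_A^\omega\to X_A$ to the first coordinate is open, continuous and onto. So it pulls dense open sets back to dense open sets, and it maps the dense intersection of these preimages onto a dense set. Hence $X_A$ is Baire. The same argument applies to $A'$.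

**Step 4: the product is not Baire.** For each $k$ the sets
$$\{(f,g):\exists j\ g(j)>f(k)\},\qquad\{(f,g):\exists j\ f(j)>g(k)\}\tag{5}$$
are open in $X_A\times X_{A'}$. They are dense: given $[s]\times[t]$ with $|s|,|t|>k$, append a large value to $t$, respectively to $s$; the refined box still meets $X_A\times X_{A'}$. A point in all of these sets would satisfy $\sup\operatorname{ran}f=\sup\operatorname{ran}g\in A\cap A'=\emptyset$. So there is none. $\square$

By Lemma 4 the games on $X_A$ and $X_{A'}$ are undetermined, and ONE has a winning strategy on $X_A\times X_{A'}$. By Lemma 2, ONE has none on $X_A^\omega$. So **the converse of Theorem 1 fails:** the existence of $Y$ does not imply that ONE wins on $X^\omega$.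

*The extension property fails for $(Z,X)=(X_{A'},X_A)$.* By Lemma 6 there are $N\ni Z,X$ and an $N$-generic $z\in Z$. Put $\delta=N\cap\omega_1$. For each $n$ the family $\{[s]\cap Z:s\in\omega_1^n\}$ is in $N\cap\mathfrak A(Z)$, so $z\in[s]\cap Z\in N$ for some $s$ of length $n$. Different $s$ of length $n$ give disjoint nonempty sets, so $s$ is definable from $[s]\cap Z$ and $n$, and $z\restriction n=s\in N$. Thus all values of $z$ are below $\delta$. For each $\gamma<\delta$ the dense open set $\{f\in Z:\exists j\ f(j)>\gamma\}$ is in $N$ and so contains $z$. Hence $\sup\operatorname{ran}z=\delta$, and $\delta\in A'$.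

If $(z,x)$ were $N$-generic for $Z\times X$, the same argument with the families $\{Z\times([s]\cap X):s\in\omega_1^n\}$ and the dense open sets $\{(h,f)\in Z\times X:\exists j\ f(j)>\gamma\}$ would give $\sup\operatorname{ran}x=\delta\in A$, a contradiction. So no $x$ works at all. One sees the loss of density from Section 7: for $\mathcal A=\{Z\times([\langle\alpha\rangle]\cap X):\alpha<\omega_1\}$ we get $G_{\mathcal A}=\{x\in X:x(0)<\delta\}$, which misses the nonempty open set $\{x\in X:x(0)=\delta\}$.

## 9. Letting the countable set vary

For a fixed $N$ the relevant sets need not be dense. In the proof of Lemma 6 this trouble did not arise, because the model was itself a variable point $g$ of a sequence space: whenever a witness $A$ was missing, we appended it to the sequence. We do the same here. Consider pairs $(f,z)$, where $f$ enumerates a countable set of open sets and families, and $z\in Z$. Collect the *bad* pairs, for which no suitable $x$ exists. If the bad pairs form a nonmeager set, a piece of it is a Baire space $Y$, and $X\times Y$ is not Baire, because "$x$ is suitable for $(f,z)$" is an intersection of countably many dense open conditions that never hold together.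 If the bad pairs form a meager set, then a generic $z$ together with a sufficiently generic enumeration of the relevant part of $N$ is not bad, and the extension exists.

To pass from "nonmeager" to "Baire" we need a localization lemma.

**Lemma 10.** If $B\subseteq E$ is nonmeager in $E$, there is a nonempty open $\Omega\subseteq E$ such that $B\cap\Omega'$ is nonmeager in $E$ for every nonempty open $\Omega'\subseteq\Omega$. Then $B\cap\Omega$ is dense in $\Omega$ and is a Baire space.

*Proof.* **Step 1: removing the meager part.** Let $\mathcal U$ be a maximal disjoint family of nonempty open $U$ with $B\cap U$ meager. Write $B\cap U=\bigcup_kN_{U,k}$ with each $N_{U,k}$ nowhere dense. For each $k$ the set $\bigcup_{U\in\mathcal U}N_{U,k}$ is nowhere dense. Indeed, let $G$ be nonempty open. If $G$ misses $\bigcup\mathcal U$, it misses this set. Otherwise $G\cap U\ne\emptyset$ for some $U\in\mathcal U$, and some nonempty open $G'\subseteq G\cap U$ misses $N_{U,k}$; it misses the other $N_{U',k}\subseteq U'$ because $\mathcal U$ is disjoint. So $B\cap\bigcup\mathcal U$ is meager. The boundary of the open set $\bigcup\mathcal U$ is nowhere dense. Let $\Omega=E\setminus\overline{\bigcup\mathcal U}$.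 It is nonempty, since otherwise $B$ would be meager. If $B\cap\Omega'$ were meager for a nonempty open $\Omega'\subseteq\Omega$, then $\Omega'$ could be added to $\mathcal U$. So $\Omega$ is as required, and density of $B\cap\Omega$ in $\Omega$ follows, since each $B\cap\Omega'$ is nonempty.

**Step 2: Baireness.** A set $R$ that is nowhere dense in a subspace $P\subseteq E$ is nowhere dense in $E$: let $G$ be nonempty open in $E$; if $G\cap P=\emptyset$, then $G$ misses $R$; otherwise there is an open $G'\subseteq G$ with $G'\cap P\ne\emptyset$ and $G'\cap P\cap R=\emptyset$, so $G'$ misses $R$. Hence a set meager in $B\cap\Omega$ is meager in $E$. A nonempty open subset of $B\cap\Omega$ has the form $B\cap\Omega'$ with $\Omega'\subseteq\Omega$ open and nonempty. It is nonmeager in $E$, so it is nonmeager in $B\cap\Omega$. $\square$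

**Notation.** For spaces $Z,X$ let $D=D(Z,X)$ be the discrete space that is the disjoint union of $\mathcal O(X)$, $\mathcal O(Z\times X)$ and $\mathfrak A(Z\times X)$, where the three parts are tagged by $0,1,2$ to keep them disjoint; we suppress the tags. For $C\subseteq D$ call $(z,x)\in Z\times X$ *$C$-generic* if for every $\mathcal A\in C\cap\mathfrak A(Z\times X)$ there is $A\in\mathcal A\cap C$ with $(z,x)\in A$.

For example, if $C$ contains no member of $\mathfrak A(Z\times X)$, every point is $C$-generic. If $C=\{\mathcal A,A\}$ with $A\in\mathcal A\in\mathfrak A(Z\times X)$, the $C$-generic points are those of $A$. If $Z,X\in N$ and $C=N\cap D$, then $C$-generic means $N$-generic for $Z\times X$.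

**Proposition 11.** Suppose $X\times Y$ is Baire for every Baire subspace $Y$ of $D(Z,X)^\omega\times Z$. Let $N\prec H(\theta)$ with $Z,X\in N$, let $z\in Z$ be $N$-generic, and let $p\in N\cap\mathcal O(X)$. Then there is $x\in p$ such that $(z,x)$ is $N$-generic for $Z\times X$. That is, $(Z,X)$ has the extension property.

*Proof.* For $i<\omega$ let $B^i$ be the set of $(f,z)\in D^\omega\times Z$ such that
$$f(i)\in\mathcal O(X)\ \text{ and no }x\in f(i)\text{ makes }(z,x)\ (\operatorname{ran}f)\text{-generic},\tag{6}$$
and let $B=\bigcup_iB^i$. The coordinate $i$ marks the open set in which $x$ is sought.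

**Step 1: $B$ is meager in $D^\omega\times Z$.** This is where the hypothesis on $X$ is used. Suppose $B$ is nonmeager. Then some $B^i$ is nonmeager. Take $\Omega$ for $B^i$ as in Lemma 10 and put $Y=B^i\cap\Omega$, a Baire space that is dense in $\Omega$. We show that $X\times Y$ is not Baire. Let
$$W=\{(x,(f,z))\in X\times Y:x\in f(i)\}.$$
It is nonempty, because $f(i)$ is a nonempty set for every $(f,z)\in Y$. It is open, because $f(i)$ is open in $X$ and $f\mapsto f(i)$ is locally constant. For $k<\omega$ let $D_k$ be the set of $(x,(f,z))\in W$ such that
$$\text{if }f(k)\in\mathfrak A(Z\times X),\text{ then for some }j:\ f(j)\in\mathcal O(Z\times X),\ f(j)\in f(k),\ (z,x)\in f(j).\tag{7}$$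
The set $D_k$ is open in $W$, because the values $f(k)$ and $f(j)$ are locally constant and $f(j)$ is open in $Z\times X$.

*$D_k$ is dense in $W$.* Let a neighborhood of $(x,(f,z))\in W$ be given. Shrinking it, we may assume that it is $O\times\big(([s]\times V)\cap Y\big)$ with $s=f\restriction m$, $m>i,k$, $[s]\times V\subseteq\Omega$ and $O\subseteq s(i)$. If $s(k)\notin\mathfrak A(Z\times X)$, the point itself is in $D_k$. Otherwise let $\mathcal A=s(k)$. Since $\bigcup\mathcal A$ is dense, some $A\in\mathcal A$ meets $V\times O$. Choose nonempty open $V'\subseteq V$, $O'\subseteq O$ with $V'\times O'\subseteq A$, and let $s'=s^\frown A$. Then $[s']\times V'$ is a nonempty open subset of $\Omega$, and $Y$ is dense in $\Omega$, so there is $(f',z')\in Y\cap([s']\times V')$. Pick $x'\in O'$. Now $x'\in s(i)=f'(i)$, $f'(k)=\mathcal A$, $f'(m)=A\in\mathcal A$ and $(z',x')\in V'\times O'\subseteq A$. So $(x',(f',z'))$ lies in $D_k$ and in the given neighborhood.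

*$\bigcap_kD_k=\emptyset$.* Let $(x,(f,z))$ be in the intersection. Each $\mathcal A\in\operatorname{ran}f\cap\mathfrak A(Z\times X)$ is some $f(k)$, and (7) gives a member $f(j)\in\operatorname{ran}f$ of $\mathcal A$ that contains $(z,x)$. So $(z,x)$ is $(\operatorname{ran}f)$-generic and $x\in f(i)$, against $(f,z)\in B^i$.

So the nonempty open subspace $W$ of $X\times Y$ is not Baire. Hence $X\times Y$ is not Baire, contradicting the hypothesis.

**Step 2: an enumeration of $N\cap D$ that makes $(f,z)$ avoid $B$.** Now fix $N,z,p$ as in the statement. The set $B$ is definable from $Z,X\in N$, and it is meager. By elementarity there is a sequence $(F_k)_{k<\omega}\in N$ of closed nowhere dense subsets of $D^\omega\times Z$ with $B\subseteq\bigcup_kF_k$. Let $M=N\cap D=\{m_0,m_1,\dots\}$ (repetitions allowed), a nonempty countable set. We construct $f\in D^\omega$ with $\operatorname{ran}f=M$ and $(f,z)\notin\bigcup_kF_k$ as the union of an increasing sequence of $s_j\in M^{<\omega}$.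

Let $s_0=\emptyset$ and $s_{2k+1}=s_{2k}{}^\frown m_k$; these steps ensure that every element of $M$ appears and that $f$ has infinite length. To pass from $s_{2k+1}$ to $s_{2k+2}$ we avoid $F_k$. Since $s_{2k+1}$ is a finite sequence of members of $N$, it is in $N$, and so is
$$\mathcal V=\{V\in\mathcal O(Z):\exists s'\in D^{<\omega}\ \big(s'\supseteq s_{2k+1}\text{ and }([s']\times V)\cap F_k=\emptyset\big)\}.$$
Every nonempty open $V_0\subseteq Z$ includes a member of $\mathcal V$: as $F_k$ is closed and nowhere dense, $([s_{2k+1}]\times V_0)\setminus F_k$ is a nonempty open set, so it includes a box $[s']\times V$ with $s'\supseteq s_{2k+1}$ and $V\subseteq V_0$ nonempty open. By Lemma 5, applied to the $N$-generic point $z$, we have $z\in V$ for some $V\in\mathcal V\cap N$. By elementarity a witness $s'$ for $V$ can be chosen in $N$. Its finitely many values are in $N\cap D=M$. Put $s_{2k+2}=s'$. Then $(f,z)\in[s']\times V$, so $(f,z)\notin F_k$.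

**Step 3: reading off $x$.** We have $(f,z)\notin B$. As $p\in M=\operatorname{ran}f$, say $p=f(i)$. Since $f(i)\in\mathcal O(X)$ and $(f,z)\notin B^i$, the second half of (6) fails: some $x\in p$ makes $(z,x)$ $M$-generic. As $M=N\cap D$, this says that $(z,x)$ is $N$-generic for $Z\times X$. $\square$

## 10. Proof of Theorem 1

By Lemma 2, $X$ is Baire and $X^\omega$ is not.

**Step 1: a finite stage at which extension fails.** By Lemma 7 there is $n<\omega$ such that $(X^n,X)$ does not have the extension property.

**Step 2: the space $Y$.** By Proposition 11, with $Z=X^n$, its hypothesis must fail. So there is a Baire subspace $Y$ of $D^\omega\times X^n$, where $D=D(X^n,X)$, such that $X\times Y$ is not Baire. The space $Y$ is metrizable, being a subspace of a countable product of metrizable spaces. Fix a metric inducing its topology; the games depend only on the topologies.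

**Step 3: back to the games.** Since $X$ and $Y$ are Baire and $X\times Y$ is not, Lemma 4 says that neither player has a winning strategy in $\mathrm{BM}(Y)$ and that ONE has one in $\mathrm{BM}(X\times Y)$. $\blacksquare$

## 11. Arbitrary products

The recursion of Lemma 7 can start from a Baire space $W$ and run through the countably many indices that $N$ sees.

**Theorem 12.** Let $W$ be a Baire space and $(X_i)_{i\in I}$ a family of spaces such that $W\times\prod_{i\in I}X_i$ is not Baire. Then there are $i\in I$, a finite $F\subseteq I\setminus\{i\}$, a discrete $D$, and a Baire subspace $Y$ of $D^\omega\times W\times\prod_{j\in F}X_j$ such that $X_i\times Y$ is not Baire. If $W$ and all $X_j$ are metrizable, so is $Y$.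

*Proof.* **Step 1: we may assume that $I$ is infinite.** Add countably many one-point spaces to the family; the product is unchanged up to homeomorphism. In the conclusion for the enlarged family, the distinguished $X_i$ is not a one-point space, because then $X_i\times Y\cong Y$ would be Baire. One-point factors with index in $F$ may be dropped. So the conclusion for the enlarged family gives the conclusion for the original one.

Suppose the conclusion fails. We show that $\Pi=W\times\prod_IX_i$ is Baire, a contradiction. Let $U$ be nonempty open and $G_n$ ($n<\omega$) dense open in $\Pi$.

**Step 2: conditions, the model, and the order of coordinates.** A *condition* is $t=(t_W,(t_i)_{i\in b})$ with $b=\operatorname{dom}t\subseteq I$ finite, $t_W\in\mathcal O(W)$ and $t_i\in\mathcal O(X_i)$. Let $[t]\subseteq\Pi$ be the corresponding box, and set $t_i=X_i$ for $i\notin b$. Let $r\le t$ mean $\operatorname{dom}r\supseteq\operatorname{dom}t$, $r_W\subseteq t_W$, and $r_i\subseteq t_i$ for all $i$. Choose $t^0$ with $[t^0]\subseteq U$. By Lemma 6 choose $N\prec H(\theta)$ containing $W,(X_i)_I,U,(G_n)_n,t^0$, and an $N$-generic $w\in t^0_W$. The set $I\cap N$ is infinite; enumerate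 it without repetition as $i_1,i_2,\dots$. Put $Z_n=W\times X_{i_1}\times\dots\times X_{i_n}$, which is in $N$ because $i_1,\dots,i_n$ are. Since the conclusion fails for $i=i_{n+1}$ and $F=\{i_1,\dots,i_n\}$, the hypothesis of Proposition 11 holds for the pair $(Z_n,X_{i_{n+1}})$.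

**Step 3: the recursion.** As in Lemma 7, boxes steer and genericity keeps the choices harmless. We construct conditions $t^0\ge t^1\ge\cdots$ in $N$ and points $x_{i_n}\in X_{i_n}$ such that $z_n=(w,x_{i_1},\dots,x_{i_n})$ is $N$-generic for $Z_n$ and
$$z_n\in T_n:=t^n_W\times t^n_{i_1}\times\dots\times t^n_{i_n},\qquad i_{n+1}\in\operatorname{dom}t^{n+1},\qquad[t^{n+1}]\subseteq G_n.\tag{8}$$
For $n=0$, $z_0=w$ is generic and lies in $T_0=t^0_W$.

For the step, let $\mathcal V\in N$ be the set of $V\in\mathcal O(Z_n)$ such that $V\cap T_n=\emptyset$ or there is $r\le t^n$ with $i_{n+1}\in\operatorname{dom}r$, $[r]\subseteq G_n$ and $V\subseteq r_W\times r_{i_1}\times\dots\times r_{i_n}$. Every $V'\in\mathcal O(Z_n)$ includes a member of $\mathcal V$. This is clear if $V'\cap T_n=\emptyset$. Otherwise the set of $y\in[t^n]$ whose projection to $Z_n$ is in $V'$ is nonempty and open, because $[t^n]$ projects onto $T_n$. So its intersection with $G_n$ is nonempty and open, and it includes $[r]$ for some condition $r$ with $\operatorname{dom}r\supseteq\operatorname{dom}t^n\cup\{i_1,\dots,i_{n+1}\}$. As $\emptyset\ne[r]\subseteq[t^n]$, we have $r\le t^n$. The projection of $[r]$ to $Z_n$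 is $r_W\times r_{i_1}\times\dots\times r_{i_n}$; so this set is included in $V'$, and it is in $\mathcal V$.

By Lemma 5, $z_n\in V$ for some $V\in\mathcal V\cap N$. Since $z_n\in V\cap T_n$, the second alternative holds, and there is a witness $r\in N$. Put $t^{n+1}=r$. Then $z_n\in r_W\times r_{i_1}\times\dots\times r_{i_n}$. Proposition 11 with $p=r_{i_{n+1}}$ gives $x_{i_{n+1}}\in r_{i_{n+1}}$ with $z_{n+1}$ $N$-generic for $Z_{n+1}$, and $z_{n+1}\in T_{n+1}$.

**Step 4: the limit point.** Choose $x_i\in X_i$ arbitrarily for $i\in I\setminus N$. These coordinates are unconstrained: $\operatorname{dom}t^n$ is finite and belongs to $N$, so it is contained in $N$. For all $n,k$ we have $x_{i_k}\in t^n_{i_k}$: if $k\le n$, because $z_n\in T_n$; if $k>n$, because $x_{i_k}\in t^k_{i_k}\subseteq t^n_{i_k}$. Also $w\in t^n_W$ for all $n$. So $(w,(x_i)_I)\in\bigcap_n[t^n]\subseteq U\cap\bigcap_nG_n$. Hence $\Pi$ is Baire, a contradiction.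

If $W$ and all $X_j$ are metrizable, then $Y$ is a subspace of a countable product of metrizable spaces, so it is metrizable. $\square$

## 12. The metrizable $X$ that keep every Baire metrizable $Y$ Baire

**Theorem 13.** For a metrizable space $X$ the following are equivalent:

* (a) $X\times Y$ is Baire for every Baire metrizable $Y$;
* (b) $X^I\times Y$ is Baire for every nonempty set $I$ and every Baire metrizable $Y$;
* (c) for every metrizable $Z$, every countable $N\prec H(\theta)$ with $Z,X\in N$, every $N$-generic $z\in Z$ and every $p\in N\cap\mathcal O(X)$, there is $x\in p$ with $(z,x)$ $N$-generic for $Z\times X$.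

Moreover, if every $X_i$ $(i\in I)$ is metrizable and satisfies (a), then $Y\times\prod_IX_i$ is Baire for every Baire metrizable $Y$.

*Proof.* **The last assertion, and (a)⇒(b).** If $Y\times\prod_IX_i$ were not Baire, Theorem 12 with $W=Y$ would give $i\in I$ and a Baire metrizable $Y'$ with $X_i\times Y'$ not Baire, against (a) for $X_i$. The case $X_i=X$ for all $i$ is (a)⇒(b).

**(b)⇒(a).** Take $|I|=1$.

**(a)⇒(c).** If $Z$ is metrizable, every subspace of $D(Z,X)^\omega\times Z$ is metrizable. So (a) gives the hypothesis of Proposition 11, whose conclusion is (c).

**(c)⇒(a).** Let $Y$ be Baire metrizable, $q\times p\subseteq Y\times X$ a nonempty open box, and $G_k\subseteq Y\times X$ ($k<\omega$) dense open. Lemma 6 gives $N\prec H(\theta)$ containing $X,Y,p,q,(G_k)_k$ and an $N$-generic $y\in q$. By (c) there is $x\in p$ with $(y,x)$ $N$-generic for $Y\times X$. By Lemma 5, $(y,x)\in(q\times p)\cap\bigcap_kG_k$. So $Y\times X$ is Baire. $\square$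

**Corollary 14.** For a metrizable $X$ with $\mathrm{BM}(X)$ undetermined, a metrizable $Y$ as in Theorem 1 (neither player has a winning strategy in $\mathrm{BM}(Y)$, ONE has one in $\mathrm{BM}(X\times Y)$) exists if and only if $X^I\times W$ is not Baire for some nonempty set $I$ and some Baire metrizable $W$.

*Proof.* If $Y$ exists, then by Lemma 2 it is Baire and $X\times Y$ is not; take $|I|=1$ and $W=Y$. Conversely, if $X^I\times W$ is not Baire, then (b) of Theorem 13 fails, so (a) fails: there is a Baire metrizable $Y$ with $X\times Y$ not Baire. As $X$ is Baire by Lemma 2, Lemma 4 shows that $Y$ is as required. $\square$
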